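# Folds, and Embedding Hereditarily Indecomposable Continua into $2n+1$ Pseudo-arcs

Throughout, $I=[0,1]$, maps are continuous, $\|\cdot\|$ is the sup norm, $|\cdot|$ on $I^m$ is the max norm, and dimension is covering dimension.

## 1. The fold $\varphi_{a,b}$

For $0<a<b<1$ the **fold** $\varphi=\varphi_{a,b}:I\to I$ is the piecewise linear map with
$$0\mapsto 0,\qquad \tfrac13\mapsto b,\qquad \tfrac23\mapsto a,\qquad 1\mapsto 1,$$
affine on the three *legs* $[0,\frac13]$, $[\frac13,\frac23]$, $[\frac23,1]$. It climbs to $b$, falls back to $a$, and climbs to $1$. The restrictions to the legs are homeomorphisms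
$$\varphi_1:[0,\tfrac13]\to[0,b],\qquad \varphi_2:[\tfrac13,\tfrac23]\to[a,b],\qquad \varphi_3:[\tfrac23,1]\to[a,1],$$
and they match at the corners:
$$\varphi_1^{-1}(b)=\varphi_2^{-1}(b)=\tfrac13,\qquad \varphi_2^{-1}(a)=\varphi_3^{-1}(a)=\tfrac23. \tag{1}$$
Since the second and third legs take values $\ge a$, and the first and second take values $\le b$,
$$\varphi(p)<a\ \Rightarrow\ p<\tfrac13,\qquad\qquad \varphi(q)>b\ \Rightarrow\ q>\tfrac23. \tag{2}$$

Everything in this lecture comes from the equation $\varphi(s)=f(x)$. Given a space $X$ and a map $f:X\to I$, can one choose the solution $s=g(x)$ continuously, at least approximately? That is, is there $g:X\to I$ with $\varphi g$ close to $f$?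

**The arc says no.** Let $X=I$, $f=\mathrm{id}$, and $\delta<\min(a,\,1-b,\,(b-a)/2)$. Suppose $|\varphi g(x)-x|\le\delta$ for all $x$. Then $\varphi g(0)\le\delta<a$ and $\varphi g(1)\ge1-\delta>b$, so $g(0)<\frac13$ and $g(1)>\frac23$ by (2). Choose $x$ with $g(x)=\frac13$ and then $y\in[x,1]$ with $g(y)=\frac23$. Now $\varphi g(x)=b$ gives $x\ge b-\delta$, and $\varphi g(y)=a$ gives $y\le a+\delta<b-\delta\le x$. This contradicts $y\ge x$.

The obstruction comes from two overlapping intervals, $\{f\le b-2\delta'\}$ and $\{f\ge a+2\delta'\}$ for small $\delta'$. The first wants to stay on the first leg, the second on the third leg, and they meet although neither contains the other. A space in which two intersecting subcontinua are always nested cannot produce this conflict. In Section 4 we will see that in such a space the approximate lift always exists.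

The fold will be used three times. Compositions of folds will be the bonding maps of a model of the pseudo-arc. Lifting through folds will carry maps $X\to I$ to maps from $X$ to the pseudo-arc. Finally, pulling polyhedra back along folds will build the examples showing that the embedding theorem is sharp.

## 2. Hereditarily indecomposable compacta, the pseudo-arc, and three theorems

A **continuum** is a nonempty compact connected Hausdorff space. It is **indecomposable** if it is not the union of two proper subcontinua, and **hereditarily indecomposable (HI)** if every subcontinuum of it is indecomposable. We call a compact metric space *HI* if all its subcontinua are indecomposable. We constantly use the reformulation: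

> A compact metric space is HI if and only if any two intersecting subcontinua $K,L$ are nested ($K\subset L$ or $L\subset K$).

Indeed, if $K\cap L\neq\emptyset$ then $K\cup L$ is a continuum, and indecomposability gives $K\cup L\in\{K,L\}$. Conversely, if a subcontinuum $M$ is a union of two proper subcontinua $K,L$, then $K\cap L\ne\emptyset$ because $M$ is connected, so nestedness gives $M=K$ or $M=L$, which is impossible. *Examples.* The arc is not HI: take $[0,\frac23]$ and $[\frac13,1]$. Every totally disconnected compactum is HI, since its subcontinua are points.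

A **chain** in a space is a finite sequence of nonempty open sets $U_1,\dots,U_N$ such that $U_i\cap U_j\neq\emptyset$ exactly when $|i-j|\le1$. A continuum is **chainable** if every open cover is refined by a covering chain; in the metric case this means that there are covering chains of arbitrarily small mesh. The arc is chainable. The **pseudo-arc** is the unique (up to homeomorphism) nondegenerate HI chainable metric continuum.

An **$\varepsilon$-map** is a map $g$ on a metric space such that $g(x)=g(y)$ implies $d(x,y)<\varepsilon$. For example, the projection $I\times[0,\frac1{10}]\to I$ is an $\varepsilon$-map for every $\varepsilon>\frac1{10}$. A map of a compact metric space into a Hausdorff space is an embedding if and only if it is an $\varepsilon$-map for all $\varepsilon>0$.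

It is known that every HI continuum embeds into a product of pseudo-arcs, and into a countable product if it is metric. The conjecture, from "Open Problems in Topology II", asks for an analog of the embedding of compact finite-dimensional metric spaces into Euclidean spaces: *every finite-dimensional HI metric continuum embeds into a finite product of pseudo-arcs.* It is true, with the Euclidean number of factors, and that number is optimal. Let $P$ be the pseudo-arc, realized in Section 3 as an inverse limit of arcs with projections $\pi_k:P\to I$. We also write $\pi_k:P^m\to I^m$ for the coordinatewise map.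

**Theorem A.** Let $X$ be an HI compact metric space (for example an HI metric continuum) with $\dim X\le n<\infty$. Then the embeddings form a dense $G_\delta$ subset of $C(X,P^{2n+1})$. In particular $X$ embeds in $P^{2n+1}$.

**Theorem B.** For every $n\ge1$ there are an $n$-dimensional HI metric continuum $X$ and an $\varepsilon>0$ such that $X$ admits no $\varepsilon$-map into $\mathbb R^{2n}$. Consequently $X$ does not embed in $P^{2n}$, nor in any product of $2n$ chainable continua. So, for $n\ge1$, $2n+1$ is the least $m$ such that every $n$-dimensional HI metric continuum embeds in $P^m$.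

**Theorem C.** For a compact metric space $X$ with $\dim X\le n$ the following are equivalent:
(i) $X$ is HI;
(ii) for all $k$, $\varepsilon>0$ and $h\in C(X,I^{2n+1})$ there is an embedding $G:X\to P^{2n+1}$ with $\|\pi_kG-h\|<\varepsilon$.

*The smallest cases.* A zero-dimensional continuum is a point, so for $n=0$ the conjecture says nothing. For $n=1$ the pseudo-arc embeds in one factor, while Theorem B says that some one-dimensional HI continuum needs three. We will see that the obstruction there comes from the complete graph on five vertices.

We record three elementary facts.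

**(3) Inverse limits separate closed sets from points at a finite stage.** Let $W=\varprojlim W_j$ be an inverse limit of compact metric spaces with projections $q_j$, let $L\subset W$ be closed and $x\notin L$. Then $q_j(x)\notin q_j(L)$ for all large $j$. If $q_j(x)\in q_j(L)$, then the same holds for all smaller indices. So if the claim fails, the compact sets $L\cap q_j^{-1}(q_j(x))$ are all nonempty; they decrease, and their intersection is $L\cap\{x\}=\emptyset$, a contradiction.

**(4) A separating function.** Let $Y,Z$ be closed in a compact metric space $W$, $x\in Y\setminus Z$, $y\in Z\setminus Y$. There is $u:W\to I$ with $u(x)=0$, $u(y)=1$, $u=\frac12$ on $Y\cap Z$, $u(Y)\subset[0,\frac12]$, $u(Z)\subset[\frac12,1]$. By Urysohn, choose $Y\to[0,\frac12]$ equal to $0$ at $x$ and $\frac12$ on $Y\cap Z$, and $Z\to[\frac12,1]$ equal to $1$ at $y$ and $\frac12$ on $Y\cap Z$. They agree on $Y\cap Z$, so they define a map on $Y\cup Z$; extend it by Tietze.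

**(5) Chainable metric continua have $\delta$-maps into $I$ for all $\delta>0$.** Let $U_1,\dots,U_N$ be a covering chain of mesh $<\delta$, let $(\lambda_i)$ be a partition of unity with $\lambda_i=0$ off $U_i$, and let $g=\sum_i i\lambda_i$. At each point the indices with $\lambda_i>0$ lie in some $\{i,i+1\}$. Let $g(x)=g(y)=c$. If $i<c<i+1$, then $\lambda_i(x),\lambda_i(y)>0$. If $c=i$ is an integer, then $\lambda_i(x)=\lambda_i(y)=1$. Either way $x,y\in U_i$, so $d(x,y)<\delta$. Rescale $[1,N]$ into $I$.

## 3. Crooked compositions of folds and a model of $P$

"Between $p$ and $q$" means: in the closed segment with endpoints $p,q$, in either order.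

**Definition.** A map $t:I\to I$ is **$(a,b)$-crooked** if whenever $t(p)<a$ and $t(q)>b$, there are $v$ between $p$ and $q$ and $u$ between $v$ and $q$ with $t(v)\ge b$ and $t(u)\le a$.

So on its way from below $a$ to above $b$, $t$ must rise to $b$ and fall back to $a$. The identity is not crooked: with $p<a<b<q$, a point $v\ge b$ leaves only $u\ge b$.

One can always get equalities:
$$t(v)=b,\qquad t(u)=a. \tag{6}$$
Since $t(p)<b\le t(v)$, replace $v$ by a point $v'$ between $p$ and $v$ with $t(v')=b$; the old $u$ is between $v$ and $q$, hence between $v'$ and $q$. Since $t(u)\le a<t(v')$, replace $u$ by a point between $v'$ and $u$ with value $a$.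

**Lemma 1.** If $t$ is $(a,b)$-crooked and $\sigma:I\to I$ is a map, then $t\sigma$ is $(a,b)$-crooked.

*Proof.* Let $t\sigma(p)<a$, $t\sigma(q)>b$. Take $v,u$ for $\sigma(p),\sigma(q)$. As $v$ is between $\sigma(p)$ and $\sigma(q)$, there is $V$ between $p,q$ with $\sigma(V)=v$. As $u$ is between $\sigma(V)$ and $\sigma(q)$, there is $U$ between $V,q$ with $\sigma(U)=u$. $\square$

**Lemma 2.** $\varphi_{a,b}$ is $(a,b)$-crooked.

*Proof.* If $\varphi(p)<a$ and $\varphi(q)>b$, then $p<\frac13$ and $q>\frac23$ by (2). Take $v=\frac13$, $u=\frac23$. $\square$

One fold handles one interval. The next lemma handles finitely many at once.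

**Lemma 3.** If $0<\alpha_1<\beta_1\le\alpha_2<\beta_2\le\dots\le\alpha_r<\beta_r<1$, then some composition $\sigma$ of folds (possibly empty) is $(\alpha_i,\beta_i)$-crooked for all $i$.

*Proof.* Induction on $r$; for $r=0$ take $\sigma=\mathrm{id}$. Let $\varphi=\varphi_{\alpha_1,\beta_1}$. For $i\ge2$ we have $\alpha_1<\beta_1\le\alpha_i<\beta_i<1$, so $[\alpha_i,\beta_i]$ lifts to an interval $[\alpha_i',\beta_i']\subset(\frac23,1)$ on the third leg. These intervals again satisfy the hypothesis. By induction some composition $\sigma'$ of folds is $(\alpha_i',\beta_i')$-crooked for all $i\ge2$. Put $\sigma=\varphi\sigma'$.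

For $i=1$ use Lemmas 2 and 1. Let $i\ge2$, $\sigma(p)<\alpha_i$, $\sigma(q)>\beta_i$. Since $\varphi(\sigma'(q))>\beta_i>\beta_1$, the point $\sigma'(q)$ lies on the third leg, and $\sigma'(q)>\beta_i'$. Also $\sigma'(p)<\alpha_i'$: either $\sigma'(p)\le\frac23<\alpha_i'$, or $\sigma'(p)$ lies on the third leg, where $\varphi$ increases. By (6) for $\sigma'$ there are $v$ between $p,q$ and $u$ between $v,q$ with $\sigma'(v)=\beta_i'$, $\sigma'(u)=\alpha_i'$; that is, $\sigma(v)=\beta_i$, $\sigma(u)=\alpha_i$. $\square$

By Lemma 1, crookedness survives composition on the inside. To build $P$ we must *create* crookedness on the inside: $t$ is given and $t\sigma$ has to be crooked.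

**Lemma 4.** If $t$ is a composition of folds (possibly empty) and $0<a<b<1$, there is a composition $\sigma$ of folds (possibly empty) such that $t\sigma$ is $(a,b)$-crooked.

*Proof.* Call $[\alpha,\beta]$ a *transition* if $\{t(\alpha),t(\beta)\}=\{a,b\}$ and $t((\alpha,\beta))\subset(a,b)$.

**Step 1: there are finitely many transitions, placed as Lemma 3 requires.** If two distinct transitions had overlapping interiors, an endpoint of one would lie in the interior of the other; but $t\in\{a,b\}$ at endpoints and $t\in(a,b)$ in interiors. By uniform continuity the lengths are bounded below, so there are finitely many. Since $t(0)=0$ and $t(1)=1$, no transition has $0$ or $1$ as an endpoint. Let $\sigma$ be given by Lemma 3 for the list of all transitions. Suppose $t\sigma(p)<a$, $t\sigma(q)>b$; we look for $v$ and $u$.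

**Step 2: the case $\sigma(p)<\sigma(q)$, where $\sigma$ crosses a rising transition.** Let $\beta$ be the first point of $[\sigma(p),\sigma(q)]$ with $t=b$ and $\alpha$ the last point of $[\sigma(p),\beta]$ with $t=a$. On $(\alpha,\beta)$ neither $a$ nor $b$ is attained, so $[\alpha,\beta]$ is a transition, and $\sigma(p)<\alpha$, $\sigma(q)>\beta$. By (6) there are $v$ between $p,q$ and $u$ between $v,q$ with $\sigma(v)=\beta$, $\sigma(u)=\alpha$. So $t\sigma(v)=b$, $t\sigma(u)=a$.

**Step 3: the case $\sigma(p)>\sigma(q)$, where the transition falls and the roles of $p,q$ are exchanged.** Let $\alpha$ be the largest point of $[\sigma(q),\sigma(p)]$ with $t=b$ and $\beta$ the smallest point of $[\alpha,\sigma(p)]$ with $t=a$. As before $[\alpha,\beta]$ is a transition, with $\sigma(q)<\alpha$ and $\sigma(p)>\beta$. Crookedness of $\sigma$ for the pair $(q,p)$ gives $V$ between $q,p$ and $W$ between $V,p$ with $\sigma(V)=\beta$, $\sigma(W)=\alpha$. The order is $q,V,W,p$. Put $v=W$, $u=V$. Then $v$ is between $p$ and $q$, $u$ is between $v$ and $q$, $t\sigma(v)=t(\alpha)=b$ and $t\sigma(u)=t(\beta)=a$. $\square$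

**Construction of $P$.** List all triples $(k,a,b)$, $k\ge1$, $0<a<b<1$ rational, in a sequence indexed by $j\ge 1$ so that the $j$-th entry has $k\le j$ and every triple occurs. Write $t_k^j=t_k\cdots t_{j-1}$ and $t_k^k=\mathrm{id}$. When $t_1,\dots,t_{j-1}$ are chosen and $(k,a,b)$ is the $j$-th entry, Lemma 4 applied to $t_k^j$ gives $\sigma=:t_j$ such that $t_k^{j+1}=t_k^jt_j$ is $(a,b)$-crooked. Hence
$$\text{for every }(k,a,b)\text{ some } t_k^j \text{ is }(a,b)\text{-crooked.}\tag{7}$$
Let $P=\varprojlim(I,t_k)$ with projections $\pi_k$ and metric $d(x,y)=\sum_j2^{-j}|x_j-y_j|$, where $x_j=\pi_j(x)$. On $P^m$ use the maximum of the coordinate distances.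

**Lemma 5.** $P$ is the pseudo-arc.

*Proof.* **Step 1: everything except HI.** $P$ is a metric continuum as an inverse limit of arcs. The $t_k$ are onto, so the $\pi_k$ are onto and $P$ is nondegenerate. The preimage under $\pi_k$ of a chain of short intervals covering $I$ is a chain covering $P$. Points with close $k$-th coordinates have close $j$-th coordinates for $j\le k$, and the tail $\sum_{j>k}2^{-j}$ is at most $2^{-k}$, so the mesh can be made arbitrarily small. Thus $P$ is chainable.

**Step 2: intersecting non-nested subcontinua become overlapping intervals.** Suppose $K,L\subset P$ are intersecting, non-nested subcontinua, $x\in K\setminus L$, $y\in L\setminus K$. By (3) there is $k$ such that $p=\pi_k(x)\notin L_k:=\pi_k(L)$ and $q=\pi_k(y)\notin K_k:=\pi_k(K)$. The intervals $K_k,L_k$ intersect. If $p<\min L_k$, then $p<q$, and since $q\notin K_k\ni p$ we get $q>\max K_k$. If $p>\max L_k$, then likewise $q<\min K_k$, and interchanging $(K,x)$ with $(L,y)$ leads to the first case. So assume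
$$p<\min L_k\le\max K_k<q.$$

**Step 3: crookedness contradicts this.** Choose rationals $a,b$ with $p<a<\min L_k$ and $\max K_k<b<q$, and by (7) $j$ such that $t=t_k^j$ is $(a,b)$-crooked. Put $p_j=\pi_j(x)$, $q_j=\pi_j(y)$; then $t(p_j)=p<a$ and $t(q_j)=q>b$. We get $v$ between $p_j,q_j$ and $u$ between $v,q_j$ with $t(v)\ge b$, $t(u)\le a$. The set $\pi_j(K)\cup\pi_j(L)$ is an interval containing $p_j,q_j$, so it contains $v$. Since $t(\pi_j(K))=K_k\subset[0,b)$, we have $v\in\pi_j(L)$. The interval $\pi_j(L)$ contains $v$ and $q_j$, so it contains $u$. Hence $t(u)\in L_k$, although $t(u)\le a<\min L_k$. $\square$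

## 4. Lifting maps of HI compacta through folds

Here is the natural plan for Theorem A. By Menger–Nöbeling, $X$ embeds in $I^{2n+1}$, say by $h$. Lift each coordinate $h_i:X\to I$ to $G_i:X\to P$ with $\pi_kG_i=h_i$. Then $G=(G_i)$ is injective because $h=\pi_kG$ is. If $t_k$ begins with a fold $\varphi_{a,b}$, that is, $t_k=\varphi_{a,b}\circ(\cdots)$, such a $G_i$ provides an exact lift of $h_i$ through $\varphi_{a,b}$. This is where the plan stops.

**Exact lifts through a fold can fail, even on HI compacta.** Let $S=\{0\}\cup\{\pm\frac1r:r\ge1\}$ and $X=P\times S$. Each subcontinuum of $X$ lies in one copy of $P$, so $X$ is HI. Let $f_0:P\to[a,b]$ be onto ($\pi_1$ followed by an affine map), let $0<c\le\min(a,1-b)$, and put $f(z,s)=f_0(z)-cs$. Suppose $\varphi g=f$ with $\varphi=\varphi_{a,b}$. On $P\times\{\frac1r\}$ the function $f$ takes a value $<a$, so $g<\frac13$ somewhere by (2). There $f<b$ throughout, so $g$ never equals $\frac13$. By connectedness $g<\frac13$ on $P\times\{\frac1r\}$, and $r\to\infty$ gives $g\le\frac13$ on $P\times\{0\}$. On $P\times\{-\frac1r\}$ we have $f>a$ throughout and $f>b$ somewhere, so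 $g>\frac23$ there and $g\ge\frac23$ on $P\times\{0\}$. Contradiction.

The failure is a matter of closedness at the threshold values, and an error $\delta$ removes it. The price is that a perturbed embedding need not be an embedding; Section 5 will pay this with a Baire category argument.

**Lemma 6 (Krasinkiewicz–Minc).** Let $X$ be HI compact metric, $A,B$ closed, $U\supset A$, $V\supset B$ open, $U\cap V=\emptyset$. There are closed $X_0,X_1,X_2$ with union $X$ such that
$$A\subset X_0,\quad B\subset X_2,\quad X_0\cap X_2=\emptyset,\quad X_0\cap X_1\subset V,\quad X_1\cap X_2\subset U.$$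

The two inclusions come in the order of a fold: from $A$ one reaches the interface near $B$, then returns to the interface near $A$, then goes to $B$.

*Proof.* **Step 1: find the two sets that must be kept apart; this uses HI.** Let $E$ be the union of the components of $X\setminus V$ that meet $A$, and $D$ the union of the components of $X\setminus U$ that meet $B$. As $A\cap V=\emptyset=B\cap U$, we have $A\subset E$, $B\subset D$. Suppose such components $K$ (of $X\setminus V$) and $L$ (of $X\setminus U$) met. They would be nested. But $K$ contains a point of $A\subset U$, which is not in $L$, and $L$ contains a point of $B\subset V$, which is not in $K$. So $E\cap D=\emptyset$.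

**Step 2: enlarge $E$ and $D$ to disjoint relatively clopen sets.** The space of components of the compact set $X\setminus V$ is compact and zero-dimensional. $E$ is the preimage of the image of $A$ in it, a closed set, and a closed set there is an intersection of clopen sets. So $E$ is closed and is an intersection of relatively clopen subsets of $X\setminus V$; similarly $D$ in $X\setminus U$. Since $E\cap D=\emptyset$, compactness gives $E'\supset E$ clopen in $X\setminus V$ and $D'\supset D$ clopen in $X\setminus U$ with $E'\cap D'=\emptyset$.

**Step 3: thicken them so that the boundaries fall in $V$ and $U$.** $E'$ is disjoint from the closed sets $D'$ and $(X\setminus V)\setminus E'$, and $D'$ is disjoint from the closed set $(X\setminus U)\setminus D'$. So there are disjoint closed neighborhoods $X_0$ of $E'$ and $X_2$ of $D'$ with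
$$X_0\cap\big((X\setminus V)\setminus E'\big)=\emptyset,\qquad X_2\cap\big((X\setminus U)\setminus D'\big)=\emptyset.$$
Let $X_1=X\setminus(\operatorname{int}X_0\cup\operatorname{int}X_2)$. A point of $X_0$ outside $V$ lies in $E'\subset\operatorname{int}X_0$. Hence $X_0\cap X_1\subset X_0\setminus\operatorname{int}X_0\subset V$. In the same way $X_1\cap X_2\subset X_2\setminus\operatorname{int}X_2\subset U$. The remaining properties are clear. $\square$

**Lemma 7.** Let $X$ be HI compact metric, $f:X\to I$, $\delta>0$, and $t$ a composition of folds. There is $g:X\to I$ with $\|tg-f\|\le\delta$.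

*Proof.* **Step 1: reduce to one fold.** The empty composition is trivial. If $t=t't''$ and the lemma holds for $t'$ and $t''$, choose $g'$ with $\|t'g'-f\|\le\delta/2$, then $\delta'$ such that $|s-s'|\le\delta'$ implies $|t'(s)-t'(s')|\le\delta/2$, then $g$ with $\|t''g-g'\|\le\delta'$. This gives $\|tg-f\|\le\delta$. So let $t=\varphi=\varphi_{a,b}$, and shrink $\delta$ so that $\delta<(b-a)/2$.

**Step 2: flatten $f$ near the thresholds, to create room.** Let $\rho:I\to I$ be the identity on $[0,a]\cup[b,1]$, equal to $a$ on $[a,a+\delta]$, equal to $b$ on $[b-\delta,b]$, and affine on $[a+\delta,b-\delta]$. On the last interval $\rho-\mathrm{id}$ is affine with end values $-\delta$ and $\delta$, so $|\rho-\mathrm{id}|\le\delta$ everywhere. We shall lift $\rho f$ exactly.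

**Step 3: decompose $X$ and locate the values of $f$.** Apply Lemma 6 to
$$A=f^{-1}[0,a],\quad B=f^{-1}[b,1],\quad U=f^{-1}[0,a+\delta),\quad V=f^{-1}(b-\delta,1].$$
On $X_0$ we have $f<b$, since $X_0\cap B\subset X_0\cap X_2=\emptyset$. On $X_2$ we have $f>a$, since $X_2\cap A\subset X_2\cap X_0=\emptyset$. On $X_1$ we have $a<f<b$: $A\cap X_1\subset X_0\cap X_1\subset V$ while $A\cap V=\emptyset$, and $B\cap X_1\subset X_1\cap X_2\subset U$ while $B\cap U=\emptyset$.

**Step 4: use one leg on each piece.** Put $g=\varphi_1^{-1}\rho f$ on $X_0$, $g=\varphi_2^{-1}\rho f$ on $X_1$, $g=\varphi_3^{-1}\rho f$ on $X_2$; by Step 3, $\rho f$ lies in $[0,b]$, $[a,b]$, $[a,1]$ respectively, so these make sense. On $X_0\cap X_1$, $f<b$ and $f>b-\delta$, so $\rho f=b$ and both definitions give $\frac13$ by (1). On $X_1\cap X_2$, $a<f<a+\delta$, so $\rho f=a$ and both give $\frac23$. As $X_0\cap X_2=\emptyset$, $g$ is well defined and continuous, $\varphi g=\rho f$, and $\|\varphi g-f\|\le\delta$. $\square$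

**Lemma 8.** Let $X$ be HI compact metric, $f:X\to I$, $k\ge1$, $\delta>0$. There is $G:X\to P$ with $\|\pi_kG-f\|\le\delta$.

*Proof.* The errors made in lifting through $t_k,t_{k+1},\dots$ are chosen so small that they are summable at every level. Let $g_k=f$. For $i\ge k$ let $\delta_i>0$ be such that $|s-s'|\le\delta_i$ implies $|t_j^i(s)-t_j^i(s')|\le2^{-i}\delta$ for all $j\le i$. By Lemma 7 choose $g_{i+1}:X\to I$ with $\|t_ig_{i+1}-g_i\|\le\delta_i$. Applying $t_j^i$ gives, for $j\le i$ and $i\ge k$,
$$\|t_j^{i+1}g_{i+1}-t_j^ig_i\|\le2^{-i}\delta .$$
So for each $j$ the sequence $(t_j^ig_i)_i$ converges uniformly to a map $G_j$. Since $t_j\,t_{j+1}^ig_i=t_j^ig_i$, we get $t_jG_{j+1}=G_j$. Hence $G=(G_j)$ maps $X$ to $P$, and $\|\pi_kG-f\|=\|G_k-g_k\|\le\sum_{i\ge k}2^{-i}\delta\le\delta$. $\square$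

## 5. Density of embeddings: Theorems A and C

We use the **Menger–Nöbeling theorem** (Hurewicz–Wallman, *Dimension Theory*, Ch. V): for compact metric $X$ with $\dim X\le n$, the embeddings are dense in $C(X,I^{2n+1})$.

**Proof of Theorem A.** Let $m=2n+1$, and for $\varepsilon>0$ let $\mathcal U_\varepsilon\subset C(X,P^m)$ be the set of $\varepsilon$-maps.

**Step 1: reduce to density of $\mathcal U_\varepsilon$.** $\mathcal U_\varepsilon$ is open: if $g\in\mathcal U_\varepsilon$, then $d(g(x),g(y))$ has a positive lower bound $2c$ on the compact set $\{d(x,y)\ge\varepsilon\}$, and maps at distance $<c$ from $g$ are $\varepsilon$-maps. The set of embeddings is $\bigcap_l\mathcal U_{1/l}$. As $C(X,P^m)$ is complete, Baire's theorem says that this $G_\delta$ set is dense once every $\mathcal U_\varepsilon$ is dense. So let $G\in C(X,P^m)$ and $\eta>0$; we want an $\varepsilon$-map within $\eta$ of $G$.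

**Step 2: one level controls distances in $P^m$.** Choose $k$ with $2^{-k}<\eta/2$ and then $\kappa>0$ such that $|\pi_k(z)-\pi_k(z')|\le\kappa$ implies $d(z,z')<\eta$. This is possible because $z_j=t_j^k(z_k)$ for $j\le k$, each $t_j^k$ is uniformly continuous, and the tail of the metric is at most $2^{-k}$.

**Step 3: embed at level $k$ in Euclidean space, then lift.** By Menger–Nöbeling there is an embedding $h:X\to I^m$ with $\|h-\pi_kG\|<\kappa/2$. By compactness there is $\theta>0$ such that $|h(x)-h(y)|\le2\theta$ implies $d(x,y)<\varepsilon$. Apply Lemma 8 to each coordinate of $h$ to get $G':X\to P^m$ with $\|\pi_kG'-h\|\le\min(\theta,\kappa/2)$.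

**Step 4: check.** $\|\pi_kG'-\pi_kG\|\le\kappa$, so $G'$ is within $\eta$ of $G$ by Step 2. If $G'(x)=G'(y)$, then $|h(x)-h(y)|\le2\theta$, hence $d(x,y)<\varepsilon$. So $G'\in\mathcal U_\varepsilon$. $\blacksquare$

This proves the conjecture. The dimension entered only through Menger–Nöbeling: the same argument shows, for any $m$ and any HI compact metric $X$, that if embeddings are dense in $C(X,I^m)$, then they are dense in $C(X,P^m)$.

**Proof of Theorem C.** *(i)⇒(ii).* Lemma 8 in each coordinate gives $G_0:X\to P^{2n+1}$ with $\|\pi_kG_0-h\|\le\varepsilon/2$. By Theorem A there is an embedding $G$ so close to $G_0$ that $\|\pi_kG-\pi_kG_0\|<\varepsilon/2$.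

*(ii)⇒(i).* Let $Y,Z\subset X$ be intersecting non-nested subcontinua, $x\in Y\setminus Z$, $y\in Z\setminus Y$, and $u$ as in (4). Apply (ii) with $k=1$, $\varepsilon=\frac18$, $h=(u,\dots,u)$, and let $g:X\to P$ be the first coordinate of the resulting embedding. Then $\|\pi_1g-u\|<\frac18$. The continua $g(Y),g(Z)\subset P$ intersect, so they are nested, because $P$ is HI. But $\pi_1g(x)<\frac14<\frac38\le\min\pi_1g(Z)$, so $g(x)\notin g(Z)$; and $\pi_1g(y)>\frac34>\frac58\ge\max\pi_1g(Y)$, so $g(y)\notin g(Y)$. Contradiction. $\blacksquare$

## 6. The deleted product of the $n$-skeleton of a $(2n+2)$-simplex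

We turn to Theorem B. All chains and homology have $\mathbb F_2$ coefficients, and $\operatorname{aug}$ denotes augmentation. Let $n\ge1$, let $\Delta$ be the $(2n+2)$-simplex (it has $2n+3$ vertices) and $K$ its $n$-skeleton, which is connected. For $n=1$, $K$ is the complete graph on five vertices.

For $M=K$ or $\Delta$ let $\widetilde M\subset M\times M$ be the union of the cells $\sigma\times\tau$ with $\sigma,\tau$ disjoint simplices of $M$. The swap $T(x,y)=(y,x)$ acts freely on $\widetilde M$ and permutes the cells freely. If $h:K\to\mathbb R^{2n}$ separated all pairs $(x,y)\in\widetilde K$, then $(h(x)-h(y))/|h(x)-h(y)|$ would be an equivariant map $\widetilde K\to S^{2n-1}$. The next lemma contains the obstruction to that.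

Give $S^\infty$ the standard structure with two cells in each dimension, exchanged by the antipodal map, whose $k$-skeleton is $S^k$.

**Lemma 9.** Let $\zeta\in C_{2n}(\widetilde K/T)$ be the sum of all $2n$-cells (the classes of $\sigma\times\tau$ with $\dim\sigma=\dim\tau=n$). Then $\zeta$ is a cycle, and for every equivariant map $\widetilde\Delta\to S^\infty$ the induced map $\widetilde K/T\subset\widetilde\Delta/T\to\mathbb{RP}^\infty$ sends $[\zeta]$ to the nonzero class of $H_{2n}(\mathbb{RP}^\infty)$.

*Proof.* **Step 1: identify $\widetilde\Delta/T$.** In barycentric coordinates, points of $\widetilde\Delta$ are pairs $(x,y)$ with disjoint supports. The map $(x,y)\mapsto x-y$ is an equivariant homeomorphism of $\widetilde\Delta$ onto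
$$\{z\in\mathbb R^{2n+3}:\textstyle\sum z_i=0,\ \|z\|_1=2\}\cong S^{2n+1}$$
with the antipodal action; its inverse is $z\mapsto(z^+,z^-)$, positive and negative parts, each of coordinate sum $1$. So $\widetilde\Delta/T\cong\mathbb{RP}^{2n+1}$. A map $\widetilde\Delta/T\to\mathbb{RP}^\infty$ induced by an equivariant map pulls the generator $w\in H^1(\mathbb{RP}^\infty)$ back to the class of the connected double cover $\widetilde\Delta$, which is the generator of $H^1(\mathbb{RP}^{2n+1})$; the $2n$-th power of that generator is nonzero. Hence the map is an isomorphism on $H^{2n}$ and, dually, on $H_{2n}$. It remains to show that $\zeta$ is a cycle and is not a boundary in $\widetilde\Delta/T$.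

**Step 2: write the lift of $\zeta$ as a boundary.** Call $\sigma\times\tau$ a $(\dim\sigma,\dim\tau)$-cell. A $(k,l)$-cell with $k+l=2n$ uses $2n+2$ vertices and omits exactly one. So it is a face of exactly two $(2n+1)$-cells of $\widetilde\Delta$, one of type $(k+1,l)$ and one of type $(k,l+1)$. Let $W$ be the sum of all $(k,l)$-cells with $k+l=2n+1$ and $k\ge n+1$. A $(k,l)$-cell with $k+l=2n$ has two cofaces in $W$ if $k>n$, one if $k=n$, and none if $k<n$. Hence
$$\partial W=\tilde\zeta:=\text{the sum of all }(n,n)\text{-cells}. \tag{8}$$

**Step 3: transfer to the quotient.** Let $\operatorname{tr}$ be the injective chain map sending a cell of the quotient to the sum of its two lifts. Then $\operatorname{tr}\zeta=\tilde\zeta$, so $\operatorname{tr}\partial\zeta=\partial\partial W=0$ and $\partial\zeta=0$.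

**Step 4: $\zeta$ does not bound.** Suppose $\zeta=\partial e$ in $\widetilde\Delta/T$. Then $\operatorname{tr}e$ is $T$-invariant with boundary $\tilde\zeta=\partial W$, so $\operatorname{tr}e+W$ is a $(2n+1)$-cycle. As $H_{2n+1}(S^{2n+1})=\mathbb F_2$ and there are no higher cells, the only nonzero top cycle is the sum of all top cells. That sum is $W+TW$, since $TW$ consists of the $(k,l)$-cells with $l\ge n+1$, i.e. $k\le n$. So $\operatorname{tr}e\in\{W,TW\}$. But $W$ and $TW$ are nonzero and have no cell in common, so neither is invariant. Contradiction. $\square$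

*By hand for $n=1$.* There are $15$ unordered pairs of disjoint edges in the complete graph on five vertices, so $\zeta$ has $15$ squares. An edge $\sigma$ times a vertex $w\notin\sigma$ is a face of $\sigma\times ww'$ for the two vertices $w'\notin\sigma\cup\{w\}$; each one-cell thus lies in two squares, which shows directly that $\zeta$ is a cycle. The chain $W$ consists of $10$ cells triangle $\times$ edge and $5$ cells tetrahedron $\times$ vertex.

## 7. Odd maps: a mod 2 section is enough

To make an HI example we shall replace $K$ by polyhedra $H^1,H^2,\dots$, each a component of a pullback of the previous one along the fold. The first hope is to keep a copy of $K$ inside each $H^j$, that is, a section of $H^j\to K$, and to use the obstruction on that copy. This fails over a single arc: if $H=I$ and $u=\mathrm{id}$, then the pullback $\{(v,s):v=\varphi(s)\}$ is an arc parametrized by $s$, its projection to $H$ is $\varphi$, and by Section 1 the identity of $I$ does not lift through $\varphi$. Over each point, however, the fold has an *odd* number of preimages, counted suitably. So mod 2 there is a section on the level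 of chains, and the argument of Section 6 needs no more.

**Definition.** An **odd map over $K$** is a map $r:H\to K$, where $H=|\mathcal S|$ for a finite connected simplicial complex $\mathcal S$ with every $r^{-1}(\sigma)$ ($\sigma$ a simplex of $K$) a subcomplex, together with a chain map $\theta:C_*(K)\to C_*(\mathcal S)$ such that
$$\theta(\sigma)\in C_*(r^{-1}(\sigma))\ \text{for all simplices }\sigma,\qquad \operatorname{aug}(\theta(v))=1\ \text{for all vertices }v. \tag{9}$$
The identity of $K$ with $\theta=\mathrm{id}$ is an example.

**Lemma 10.** If $r:H\to K$ is odd, then for every map $h:H\to\mathbb R^{2n}$ there are $v,w\in H$ with $(r(v),r(w))\in\widetilde K$ and $h(v)=h(w)$.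

*Proof.* **Step 1: the configuration space.** Let
$$\widetilde E=(r\times r)^{-1}(\widetilde K)=\bigcup_{\sigma\cap\tau=\emptyset}r^{-1}(\sigma)\times r^{-1}(\tau),$$
a subcomplex of the product cell complex $\mathcal S\times\mathcal S$. It contains no point $(v,v)$, so the swap acts freely on it and permutes its cells freely.

**Step 2: a counterexample $h$ gives a map that vanishes on $2n$-chains.** Suppose $h(v)\ne h(w)$ on $\widetilde E$. Then $(v,w)\mapsto(h(v)-h(w))/|h(v)-h(w)|$ is an equivariant map $\widetilde E\to S^{2n-1}$. By cellular approximation the induced map $\widetilde E/T\to\mathbb{RP}^{2n-1}$ is homotopic to a cellular map. The homotopy lifts to the double covers, and the lift is equivariant by uniqueness of lifts. So we get a cellular equivariant map $c:\widetilde E\to S^{2n-1}\subset S^\infty$. Since $S^{2n-1}$ has no $2n$-cells, $c_\#=0$ on $C_{2n}(\widetilde E)$.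

**Step 3: bring this back to $\widetilde K$ by $\theta$.** $C_*(\widetilde K)$ is spanned by the $\sigma\otimes\tau$ with $\sigma\cap\tau=\emptyset$, and $\theta(\sigma)\otimes\theta(\tau)\in C_*(r^{-1}(\sigma))\otimes C_*(r^{-1}(\tau))\subset C_*(\widetilde E)$. So $\theta\otimes\theta$ restricts to a chain map $C_*(\widetilde K)\to C_*(\widetilde E)$. It is equivariant (there are no signs over $\mathbb F_2$) and preserves augmentation by (9). Hence
$$f=c_\#(\theta\otimes\theta):C_*(\widetilde K)\to C_*(S^\infty)$$
is an equivariant, augmentation preserving chain map with $f_{2n}=0$.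

**Step 4: compare $f$ with the geometric map.** Let $g:C_*(\widetilde K)\to C_*(S^\infty)$ be induced by the restriction of a cellular equivariant map $\widetilde\Delta\to S^\infty$; one exists, as $\widetilde\Delta\cong S^{2n+1}\subset S^\infty$ equivariantly, followed by cellular approximation as in Step 2. We construct equivariant $D_i:C_i(\widetilde K)\to C_{i+1}(S^\infty)$ with $\partial D_i+D_{i-1}\partial=f_i+g_i$ and $D_{-1}=0$. Choose one cell from each $T$-orbit. For a chosen $0$-cell $x$, $f(x)+g(x)$ has augmentation $0$, hence is a boundary; let $D_0(x)$ be a chain it bounds, and extend by $D_0(Tx)=TD_0(x)$. For a chosen $i$-cell $x$, $i\ge1$,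
$$\partial\big(f(x)+g(x)+D_{i-1}\partial x\big)=f(\partial x)+g(\partial x)+\partial D_{i-1}(\partial x)=D_{i-2}\partial\partial x=0,$$
and $C_*(S^\infty)$ is exact in positive degrees, so the chain in parentheses is $\partial D_i(x)$ for some $D_i(x)$; extend equivariantly.

**Step 5: contradiction in the quotient.** $f,g,D$ descend to $C_*(\widetilde K/T)\to C_*(\mathbb{RP}^\infty)$. So $f$ and $g$ induce the same map $H_{2n}(\widetilde K/T)\to H_{2n}(\mathbb{RP}^\infty)$. For $f$ it is $0$, since $f_{2n}=0$; for $g$ it is nonzero on $[\zeta]$ by Lemma 9. $\square$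

## 8. Pulling back along the fold preserves oddness

From now on $\varphi=\varphi_{1/4,3/4}$. For a polyhedron $H$ and a piecewise linear $u:H\to I$ let
$$\widetilde H=\{(v,s)\in H\times I:u(v)=\varphi(s)\},\qquad p:\widetilde H\to H \text{ the projection.}$$

*Example: $\widetilde H$ may be disconnected.* Let $H=[0,1]$, $u(v)=\min(v,1-v)$. On the first leg we can solve $u(v)=\varphi(s)$ for all $v$, giving an arc. On the second and third legs we can solve for $v\in[\frac14,\frac34]$, giving two arcs that share their endpoints (where $u=\frac14$, $s=\frac23$) and miss the first arc. So $\widetilde H$ is an arc together with a disjoint circle. Over $v=\frac12$ the arc has one point and the circle has two. The odd component is the one to keep.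

**Lemma 11.** Let $r:H\to K$ be odd, $\dim H\le n$, $u:H\to I$ piecewise linear. Then for some component $H'$ of $\widetilde H$, $rp|_{H'}:H'\to K$ is odd (for a suitable triangulation of $H'$ and chain map), $p|_{H'}$ is piecewise linear, and $\dim H'\le n$.

*Proof.* **Step 1: triangulate $\widetilde H$ by copies of simplices of $H$.** Subdivide $\mathcal S$ to $\mathcal S'$ such that $u$ is affine on each simplex and maps each simplex into one of $[0,\frac14],[\frac14,\frac34],[\frac34,1]$. Then $u$ stays on one side of $\frac14$ on each simplex, and likewise for $\frac34$. So $\{u=\frac14\}$ and $\{u=\frac34\}$ meet each simplex in a face (possibly empty), and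
$$G_0=\{u\le\tfrac34\},\qquad G_1=\{\tfrac14\le u\le\tfrac34\},\qquad G_2=\{u\ge\tfrac14\}$$
are subcomplexes of $\mathcal S'$. Define $j_\ell:G_\ell\to\widetilde H$ by $j_\ell(v)=(v,\varphi_{\ell+1}^{-1}(u(v)))$. Each $j_\ell$ is an embedding, affine on simplices. A point $(v,s)\in\widetilde H$ with $s$ on leg $\ell+1$ is $j_\ell(v)$, so $\widetilde H=\bigcup_\ell j_\ell(G_\ell)$. The first two legs share only $s=\frac13$, so the images of $j_0,j_1$ meet exactly over $\{u=\frac34\}$, where $j_0=j_1$. The last two legs share only $s=\frac23$, so the images of $j_1,j_2$ meet exactly over $\{u=\frac14\}$, where $j_1=j_2$. The images of $j_0,j_2$ are disjoint. For instance, $j_0(\sigma)\cap j_1(\tau)=j_0(\sigma\cap\tau\cap\{u=\frac34\})$ is a common face. So the simplices $j_\ell(\sigma)$ form a simplicial complex $\widetilde{\mathcal S}$ triangulating $\widetilde H$, of dimension $\le n$, and $p$ maps each of them affinely and isomorphically onto a simplex of $\mathcal S'$.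

**Step 2: lift chains by taking all preimages.** Define
$$\lambda:C_*(\mathcal S')\to C_*(\widetilde{\mathcal S}),\qquad \lambda(\sigma)=\sum_{\ell:\,\sigma\subset G_\ell}j_\ell(\sigma).\tag{10}$$
We check that $\lambda$ is a chain map.

- If $u(\sigma)\subset[\frac14,\frac34]$, then $\sigma$ and all its faces lie in all three $G_\ell$, so $\lambda(\partial\sigma)=\sum_\ell j_\ell(\partial\sigma)=\partial\lambda(\sigma)$.
- If $u(\sigma)\subset[0,\frac14]$ and $u|_\sigma\not\equiv\frac14$, then $\sigma$ lies only in $G_0$. A face $\rho$ lies in $G_1$ iff $u|_\rho\equiv\frac14$ iff it lies in $G_2$, and then $j_1(\rho)=j_2(\rho)$ cancel. So $\lambda(\rho)=j_0(\rho)$ for every face, and $\lambda(\partial\sigma)=j_0(\partial\sigma)=\partial\lambda(\sigma)$.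
- If $u(\sigma)\subset[\frac34,1]$ and $u|_\sigma\not\equiv\frac34$, then $\sigma$ lies only in $G_2$. A face $\rho$ lies in $G_0$ iff $u|_\rho\equiv\frac34$ iff it lies in $G_1$, and then $j_0(\rho)=j_1(\rho)$ cancel. So $\lambda(\partial\sigma)=j_2(\partial\sigma)=\partial\lambda(\sigma)$.

Moreover $\lambda(\sigma)$ lies over $\sigma$, and $\operatorname{aug}(\lambda(v))=1$ for every vertex $v$, because $v$ lies in one or in three of the $G_\ell$.

**Step 3: transport $\theta$ to $\widetilde H$.** Let $\operatorname{sd}:C_*(\mathcal S)\to C_*(\mathcal S')$ be the subdivision map, sending a simplex to the sum of the simplices of $\mathcal S'$ of the same dimension contained in it. It is a chain map, it preserves augmentation, and it takes chains of a subcomplex to chains of the same subset. Put $\theta'=\lambda\circ\operatorname{sd}\circ\theta$. For every simplex $\sigma$ of $K$, $r^{-1}(\sigma)$ is a subcomplex of $\mathcal S'$, so $(rp)^{-1}(\sigma)$ is a subcomplex of $\widetilde{\mathcal S}$: it consists of the $j_\ell(\sigma')$ with $\sigma'\subset r^{-1}(\sigma)$. By (9) and Step 2, $\theta'(\sigma)\in C_*((rp)^{-1}(\sigma))$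 and $\operatorname{aug}(\theta'(v))=1$.

**Step 4: choose the component by parity.** For a component $C$ of $\widetilde H$ let $\mathrm{pr}_C$ be the projection of chains to $C$, a chain map. For an edge $e$ of $K$, $\operatorname{aug}(\mathrm{pr}_C\theta'(\partial e))=\operatorname{aug}(\partial\,\mathrm{pr}_C\theta'(e))=0$. Since $K$ is connected, $\operatorname{aug}(\mathrm{pr}_C\theta'(v))$ does not depend on the vertex $v$. The sum of these numbers over all $C$ is $1$, so for some $C=:H'$ it equals $1$. Then $H'$, triangulated by $\widetilde{\mathcal S}$, with the subcomplexes $(rp)^{-1}(\sigma)\cap H'$ and the chain map $\mathrm{pr}_{H'}\theta'$, makes $rp|_{H'}$ odd. $\square$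

## 9. An $n$-dimensional HI continuum with no $\varepsilon$-map into $\mathbb R^{2n}$

**Construction.** Let $H^0=K$, $r_0=\mathrm{id}$, $\theta_0=\mathrm{id}$. Given $H^j$, choose a piecewise linear $u_j:H^j\to I$ and let $H^{j+1}\subset H^j\times I$ be a component as in Lemma 11, with the projection $p:H^{j+1}\to H^j$ as bonding map. Let $p_i^j:H^j\to H^i$ be the composites and $r_j=p_0^j$; every $r_j$ is odd. As soon as $H^i$ is built, fix a countable dense set $\mathcal D_i\subset C(H^i,I)$ of piecewise linear functions. By bookkeeping (list all pairs $(i,l)$ so that the $j$-th pair, $j\ge 0$, has $i\le j$, and at step $j$ use the $l$-th member of $\mathcal D_i$) arrange that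
$$\text{for each } i \text{ and } u\in\mathcal D_i \text{ there is } j\ge i \text{ with } u_j=u\circ p_i^j. \tag{11}$$
Let $X=\varprojlim H^j$, with projections $q_j:X\to H^j$ and $q=q_0:X\to K$. As an inverse limit of polyhedra which are continua of dimension $\le n$, $X$ is a metric continuum with $\dim X\le n$.

**Step 1: $X$ is HI.** Let $Y,Z\subset X$ be intersecting non-nested subcontinua, $x\in Y\setminus Z$, $y\in Z\setminus Y$; subscripts denote images under $q_i$. By (3) there is $i$ with $x_i\notin Z_i$ and $y_i\notin Y_i$. Take the function on $H^i$ given by (4) for $Y_i,Z_i,x_i,y_i$ and choose $u\in\mathcal D_i$ within $\frac18$ of it. Then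
$$u(x_i)<\tfrac14,\qquad u(y_i)>\tfrac34,\qquad u<\tfrac34\text{ on }Y_i,\qquad u>\tfrac14\text{ on }Z_i.$$
Let $j$ be as in (11), and let $s:H^{j+1}\to I$ be the second coordinate, so that $\varphi\circ s=u\circ p_i^{j+1}$. In other words, $s$ is an exact lift through $\varphi$, and it exists because $X$ was built to have it. The connected set $s(Y_{j+1})$ misses $\frac13$, since $\varphi(\frac13)=\frac34$. It contains $s(x_{j+1})$, where $\varphi<\frac14$, so $s(x_{j+1})<\frac13$ by (2). Hence $s(Y_{j+1})\subset[0,\frac13)$. Likewise $s(Z_{j+1})$ misses $\frac23$, since $\varphi(\frac23)=\frac14$, and contains $s(y_{j+1})>\frac23$. Hence $s(Z_{j+1})\subset(\frac23,1]$. This contradicts $Y\cap Z\neq\emptyset$.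

**Step 2: the obstruction passes to the limit.** *Claim: for every map $h:X\to\mathbb R^{2n}$ there are $x,y\in X$ with $h(x)=h(y)$ and $(q(x),q(y))\in\widetilde K$.*

Suppose not. The set $E_X=(q\times q)^{-1}(\widetilde K)$ is compact, so there is $\eta>0$ with $|h(x)-h(y)|\ge4\eta$ on $E_X$ (Euclidean norm). The real functions on $X$ that factor through some $q_i$ form an algebra that contains the constants and separates points. By Stone–Weierstrass, applied to the coordinates of $h$, there are $i$ and $h_i:H^i\to\mathbb R^{2n}$ with $\|h_iq_i-h\|<\eta$. Hence $h_iq_i(x)\neq h_iq_i(y)$ on $E_X$. For $j\ge i$ let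
$$B_j=\{(v,w)\in H^j\times H^j:(r_j(v),r_j(w))\in\widetilde K,\ h_ip_i^j(v)=h_ip_i^j(w)\}.$$
The $B_j$ are compact, and $p\times p$ maps $B_{j+1}$ into $B_j$, since $r_jp=r_{j+1}$ and $p_i^jp=p_i^{j+1}$. By Lemma 10, applied to the odd map $r_j$ and to $h_ip_i^j$, each $B_j$ is nonempty. Hence $\varprojlim B_j\ne\emptyset$. A point of it is a pair $(x,y)\in E_X$ with $h_iq_i(x)=h_iq_i(y)$. Contradiction.

**Step 3: $X$ has no $\varepsilon$-map into $\mathbb R^{2n}$, and $\dim X=n$.** Disjoint simplices of $K$ have distance bounded below, so by uniform continuity of $q$ there is $\varepsilon>0$ with $d(x,y)\ge\varepsilon$ whenever $(q(x),q(y))\in\widetilde K$. By the Claim, no map $X\to\mathbb R^{2n}$ is an $\varepsilon$-map. If $\dim X\le n-1$, then $X$ would embed in $\mathbb R^{2n-1}\subset\mathbb R^{2n}$ by Menger–Nöbeling, and an embedding is an $\varepsilon$-map. So $\dim X=n$.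

**Step 4: no embedding into $2n$ chainable continua.** Suppose $e:X\to C_1\times\dots\times C_{2n}$ is an embedding, with all $C_i$ chainable.

First we make the factors metric. Let $C_i'\subset C_i$ be the image of $X$ under the $i$-th coordinate of $e$. It is a continuum, metrizable as a continuous Hausdorff image of a compact metric space. It is chainable: given $\delta>0$, cover $C_i$ by the complement of $C_i'$ and by open sets whose traces on $C_i'$ have diameter $<\delta$, refine by a covering chain, and keep the traces on $C_i'$ of the links that meet it. If a link between two kept links were missing, or if two successive traces were disjoint, then the traces before and after that place would split $C_i'$ into two disjoint nonempty open sets. So the traces form a chain of mesh $<\delta$.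

Now $e:X\to\prod C_i'$ is an embedding into a metric space (max metric). By compactness there is $\delta>0$ such that $d(e(x),e(y))<\delta$ implies $d(x,y)<\varepsilon$. By (5) there are $\delta$-maps $g_i:C_i'\to I$. Then $(g_1\times\dots\times g_{2n})\circ e:X\to I^{2n}\subset\mathbb R^{2n}$ is an $\varepsilon$-map, contradicting Step 3. In particular $X$ does not embed in $P^{2n}$.

**Step 5: $2n+1$ is the least number.** For $m<2n$, $P^m$ embeds in $P^{2n}$ (fix the remaining coordinates), so $X$ does not embed in $P^m$ for any $m\le 2n$. By Theorem A every $n$-dimensional HI metric continuum embeds in $P^{2n+1}$. This proves Theorem B. $\blacksquare$
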